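\title{The bondage number of a digraph can reach three halves of the maximum degree}

\begin{abstract}
The bondage number $b(G)$ of a digraph $G$ is the least number of arcs whose deletion raises the domination number. Carlson and Develin showed that $b(G)\le\frac32\Delta(G)$, where $\Delta(G)$ is the largest sum of in-degree and out-degree of a vertex, and conjectured that $b(G)\le\Delta(G)+1$. We disprove the conjecture: the Paley tournament on seven vertices has $\Delta=6$ and $b=8$. We also construct from the affine plane over $\mathbb{F}_q$, for every prime power $q\ge 64$, a digraph without opposite arcs in which all in-degrees and out-degrees equal $q-1$ and $b=3(q-1)=\frac32\Delta$. Hence the constant $\frac32$ cannot be lowered, even at the price of an additive constant.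
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G=(V,E)$ is a finite digraph without loops or parallel arcs, and $E\ne\emptyset$. (Loops have no effect on the two invariants defined below, and they are not counted in degrees.) An undirected graph is viewed as the digraph in which each edge is replaced by a pair of opposite arcs $(u,v)$, $(v,u)$. We write $u\to v$ for an arc $(u,v)$; then $u$ is an \emph{in-neighbor} of $v$ and $v$ is an \emph{out-neighbor} of $u$. The numbers of in-neighbors and out-neighbors of $v$ are $d^-(v)$ and $d^+(v)$, the \emph{degree} of $v$ is $d(v)=d^+(v)+d^-(v)$, and $\Delta(G)$ is the maximum degree.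

A vertex $u$ \emph{dominates} $v$ if $u=v$ or $u\to v$. A set $D\subseteq V$ is \emph{dominating} if every vertex is dominated by some vertex of $D$, and the \emph{domination number} $\gamma(G)$ is the least size of a dominating set. Deleting arcs never lowers $\gamma$. Deleting all of them raises it, because the digraph without arcs has $\gamma=|V|$ while one arc $u\to v$ makes $V\setminus\{v\}$ dominating. The \emph{bondage number} $b(G)$ is the least size of a set $E'\subseteq E$ with $\gamma(G-E')>\gamma(G)$. It measures how robust the family of minimum dominating sets is: $E'$ has to destroy all of them at once.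

How large can $b(G)$ be in terms of $\Delta(G)$? The first thing to try is to delete the $d(v)$ arcs at one vertex $v$. The domination number becomes $1+\gamma(G-v)$, so $b(G)\le d(v)\le\Delta(G)$ as soon as some vertex has $\gamma(G-v)\ge\gamma(G)$. This can fail at every vertex. In the directed triangle $0\to1\to2\to0$ we have $\Delta=2$ and $\gamma=2$, and each of the three pairs of vertices is dominating. A pair stops being dominating only when the arc into the third vertex is deleted, so all three arcs must go, and $b=3=\Delta+1$.

Two results of Carlson and Develin, which we quote from \cite{source}, frame the question. First,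
\begin{equation}\label{eq:CD}
b(G)\le\tfrac32\,\Delta(G)\qquad\text{for every digraph }G.
\end{equation}
Second, let $K_n$ $(n\ge2)$ be the complete digraph on $n$ vertices, with an arc for every ordered pair of distinct vertices, and let $K_n\times K_n$ be its Cartesian product with itself, in which $(u_1,u_2)\to(v_1,v_2)$ exactly when the two pairs differ in exactly one coordinate. Then $b(K_n\times K_n)=\Delta(K_n\times K_n)+1$. Here $\Delta=4(n-1)$, so the value $\Delta+1$ of the triangle persists for arbitrarily large degree. For the triangle the values $\Delta+1$ and $\frac32\Delta$ coincide; for large $\Delta$ they are far apart, and these examples suggest that the smaller one is the truth. This is the conjecture of Carlson and Develin, stated as Conjecture~1.2 in \cite{source}: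
\begin{quote}
\emph{every digraph $G$ satisfies $b(G)\le\Delta(G)+1$.}
\end{quote}
We show that the conjecture is false and that \eqref{eq:CD} is the correct general bound.

\begin{theorem}\label{thm:paley}
Let $T$ be the digraph on $\mathbb{Z}_7$ with arcs $x\to x+1$, $x\to x+2$, $x\to x+4$. Then $\Delta(T)=6$, $\gamma(T)=3$ and $b(T)=8$.
\end{theorem}

The set $\{1,2,4\}$ consists of the nonzero squares modulo $7$, and $T$ is the Paley tournament on seven vertices. Since $8>7=\Delta(T)+1$, it is a counterexample to the conjecture.

\begin{theorem}\label{thm:plane}
For every prime power $q\ge64$ there is a digraph $G_q$ without opposite arcs, with $d^+(v)=d^-(v)=q-1$ for all vertices $v$ (so $\Delta(G_q)=2(q-1)$), such that $\gamma(G_q)=2(q-1)$ and $b(G_q)=3(q-1)=\frac32\Delta(G_q)$.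
\end{theorem}

\begin{corollary}\label{cor:sharp}
The difference $b(G)-\Delta(G)$ is unbounded. For constants $c<\frac32$ and $c'$, the bound $b(G)\le c\,\Delta(G)+c'$ does not hold for all digraphs, nor even for all digraphs that have no opposite arcs and all in-degrees and out-degrees equal.
\end{corollary}

\begin{proof}
We have $b(G_q)-\Delta(G_q)=q-1$ and $b(G_q)-c\,\Delta(G_q)=(3-2c)(q-1)$, and both tend to infinity along the prime powers.
\end{proof}

Both theorems enlarge what happens in the triangle: there are many minimum dominating sets, and they are spread so evenly that few arcs cannot destroy them all. A finite plane supplies the even spread. In $T$ the minimum dominating sets are the non-collinear triples of the Fano plane, and it suffices to count how many of them a given pattern of deleted arcs destroys (Section~\ref{sec:paley}). In $G_q$ the dominating sets are coverings of the punctured affine plane by lines (Section~\ref{sec:construction}). There we do not count. Hall's theorem tells us when a covering built from a pencil of lines can be repaired after a deletion (Section~\ref{sec:pencil}), and we show that fewer than $3(q-1)$ deleted arcs always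 leave one pencil repairable (Section~\ref{sec:lower}).

\section{An upper bound from one arc}\label{sec:upper}

When isolating $v$ does not raise $\gamma$, the reason is that $G-v$ has a dominating set of size $\gamma(G)-1$. Such a set contains no in-neighbor of $v$, since otherwise it would dominate $G$. So all these sets are destroyed if we force an in-neighbor $u$ of $v$ into every dominating set, and deleting the arcs into $u$ does that.

\begin{lemma}\label{lem:upper}
If $u\to v$ is an arc of $G$, then $b(G)\le d(v)+d^-(u)$.
\end{lemma}

\begin{proof}
Delete all arcs incident with $v$ and all arcs into $u$, and call the result $G'$. Let $D$ be a minimum dominating set of $G'$. No arc of $G'$ enters $u$ or $v$, so $u,v\in D$. In $G'$ the vertex $v$ dominates only itself, so $D\setminus\{v\}$ dominates every vertex other than $v$, in $G'$ and hence in $G$; and $u$ dominates $v$ in $G$. Thus $\gamma(G)\le|D|-1<\gamma(G')$.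
\end{proof}

The bound \eqref{eq:CD} follows. Let $U$ be the set of vertices of positive out-degree. Then $\sum_{u\in U}d^-(u)\le|E|=\sum_{u\in U}d^+(u)$, so some $u\in U$ has $d^-(u)\le d^+(u)$, hence $d^-(u)\le\frac12\Delta(G)$; apply the lemma to an arc leaving $u$. Theorem~\ref{thm:plane} says that in $G_q$ no deletion is cheaper than the one in Lemma~\ref{lem:upper}.

\section{The Paley tournament on seven vertices}\label{sec:paley}

\subsection{Dominating sets and the Fano plane}

Every vertex of $T$ has in-degree and out-degree $3$, so $\Delta(T)=6$. The vertices that dominate $w$ are $w$ and its in-neighbors $w-1,w-2,w-4$, that is, $w+\{0,3,5,6\}$. The vertices that do not dominate $w$ therefore form the set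
\[
H_w=w+\{1,2,4\},
\]
which is also the set of out-neighbors of $w$. Note that $w\notin H_w$, and that $x\to w$ for every $x\notin H_w\cup\{w\}$. Writing $124$ for $\{1,2,4\}$, the sets $H_0,\dots,H_6$ are
\[
124,\quad 235,\quad 346,\quad 045,\quad 156,\quad 026,\quad 013 .
\]
The six differences $s-s'$ of distinct elements of $S=\{1,2,4\}$ are $\pm1,\pm2,\pm3$, so each nonzero residue occurs exactly once. Two points $x\ne y$ lie in $H_w$ when $x-w$ and $y-w$ are elements of $S$ with difference $x-y$, and this determines $w$. A common point $w+s=w'+s'$ of $H_w$ and $H_{w'}$ with $w\neq w'$ corresponds to a pair with $s-s'=w'-w$, and there is one such pair. Finally $x\in H_w$ exactly for $w\in x-S$. So the sets $H_w$, which we call \emph{lines}, form a Fano plane: two points lie on exactly one line, two lines meet in exactly one point, and each point lies on three lines.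

A set $D$ fails to dominate $w$ exactly when $D\subseteq H_w$. Hence $D$ is dominating if and only if it is not contained in a line. Every pair lies on a line, and only $7$ of the $\binom73=35$ triples are lines. So $\gamma(T)=3$, and the minimum dominating sets are the $28$ non-collinear triples.

Now let $E'$ be a set of arcs. For each vertex $w$ put
\[
A_w=\{x:(x,w)\in E'\},\qquad a_w=|A_w|\le3,\qquad B_w=H_w\cup A_w\subseteq V\setminus\{w\}.
\]
Then $B_w$ is the set of vertices that do not dominate $w$ in $T-E'$, and $|B_w|=3+a_w$. We say that $w$ \emph{kills} a non-collinear triple $D$ if $D\subseteq B_w$. Thus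
\begin{equation}\label{eq:kill}
\gamma(T-E')>3\iff\text{each of the $28$ non-collinear triples is killed by some vertex.}
\end{equation}

\subsection{Eight arcs suffice}

Lemma~\ref{lem:upper} gives $b(T)\le 6+3=9$. One of these nine arcs is not needed. Choose an arc $u\to v$; then $v\in H_u$, and $u\notin H_v$ because $u-v\in\{-1,-2,-4\}=\{6,5,3\}$. Delete first the three arcs into $v$ and the three arcs out of $v$, and let $D$ be a non-collinear triple.

If $v\notin D$, then $D\subseteq V\setminus\{v\}=B_v$. Otherwise $D=\{v,y,z\}$; let $H_w$ be the line through $y$ and $z$, so that $v\notin H_w$. If $w\ne v$, then $v\to w$ is an arc of $T$, it has been deleted, and $D\subseteq H_w\cup\{v\}\subseteq B_w$. So only triples with $w=v$, that is, triples inside $\{v\}\cup H_v$, can survive.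

The vertex $u$ can kill all of these. The line $H_u$ already contains $v$ and one point of $H_v$. Each of the two points $x\in H_v\setminus H_u$ differs from $u$, since $u\notin H_v$, so $x\to u$ is an arc. After these two arcs are deleted, $B_u\supseteq H_u\cup H_v\supseteq\{v\}\cup H_v$. By \eqref{eq:kill}, $b(T)\le 3+3+2=8$. For $u=6$ and $v=0$ the deleted arcs are $3\to0$, $5\to0$, $6\to0$, $0\to1$, $0\to2$, $0\to4$, $2\to6$, $4\to6$.

\subsection{Seven arcs do not suffice}

We first determine what a single vertex kills.

\begin{lemma}\label{lem:kill}
Let $E'$ be a set of arcs of $T$ and let $v,w$ be vertices.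
\begin{enumerate}
\item[(a)] If $a_w=0$, then $w$ kills no triple.
\item[(b)] If $a_w=1$, then $w$ kills exactly $3$ triples. All three contain $v$ if $A_w=\{v\}$, and at most $2$ contain $v$ otherwise.
\item[(c)] If $a_w=2$, then $w$ kills exactly $8$ triples, and at most $5$ of them contain $v$.
\item[(d)] If $a_w=3$, then $w$ kills exactly the non-collinear triples that avoid $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The only triple in $B_w=H_w$ is a line.

(b) Let $A_w=\{x\}$. The triples in $B_w$ are the line $H_w$ and the three triples $\{x,h,h'\}$ with $h,h'\in H_w$. These are non-collinear, because the line through $h$ and $h'$ is $H_w$ and $x\notin H_w$. The point $x$ lies in all three, a point of $H_w$ lies in two, and any other point lies in none.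

(c) Here $B_w=V\setminus\{w,z\}$ for some $z\neq w$. Three lines pass through $w$, three through $z$, and one through both, so $7-3-3+1=2$ lines lie in $B_w$, and $w$ kills $\binom53-2=8$ triples. The two lines meet in one point, so together they cover the five points of $B_w$. A point $v\in B_w$ lies in $\binom42=6$ triples of $B_w$, at least one of which is a line. A point outside $B_w$ lies in no killed triple.

(d) Here $B_w=V\setminus\{w\}$.
\end{proof}

A given point lies in $\binom62-3=12$ non-collinear triples, so in case (d) the vertex $w$ kills $28-12=16$. The numbers $0,3,8,16$ grow faster than linearly, so it pays to concentrate the deleted arcs at few heads. A count of all killed triples settles the patterns with every $a_w\le2$, but for a pattern such as $3+2+2$ it gives $16+8+8>28$ and says nothing. The remedy is to count only the triples through a vertex $v$ with $a_v=3$: these are untouched by $v$, and few arcs are left to kill them.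

Suppose $\gamma(T-E')>3$ with $|E'|\le7$. Deleting further arcs keeps $\gamma>3$, so we may assume $\sum_wa_w=|E'|=7$. At most two vertices have $a_w=3$.

\emph{No vertex has $a_w=3$.} Let $j$ vertices have $a_w=2$; then $j\le3$ and $7-2j$ vertices have $a_w=1$. At most $8j+3(7-2j)=21+2j\le27<28$ triples are killed.

\emph{Exactly one vertex $v$ has $a_v=3$.} The $12$ non-collinear triples through $v$ must be killed by other vertices, whose numbers $a_w\le2$ add up to $4$. The pattern $2+2$ kills at most $5+5=10$ of them, and $2+1+1$ kills at most $5+3+3=11$. In the pattern $1+1+1+1$, a vertex kills three of them only if its deleted arc starts at $v$; since $d^+(v)=3$, this holds for at most three of the four vertices, and at most $3+3+3+2=11$ are killed. In each case one of the $12$ survives.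

\emph{Two vertices $u,v$ have $a_u=a_v=3$.} Of the five triples containing $u$ and $v$ one is a line. The other four are killed by neither $u$ nor $v$. The seventh arc enters a vertex $w$ with $a_w=1$, which kills only three triples.

Each case contradicts \eqref{eq:kill}, so $b(T)\ge8$. This completes the proof of Theorem~\ref{thm:paley}.

\section{Digraphs from the punctured affine plane}\label{sec:construction}

\subsection{The construction}

Let $q$ be a prime power. This section and the next hold for every $q$; the hypothesis $q\ge64$ enters only in Section~\ref{sec:lower}. Recall that the affine plane $\mathbb{F}_q^2$ has $q^2$ points and $q^2+q$ lines. Each line has $q$ points, each point lies on $q+1$ lines, and two distinct points lie on exactly one line. Two distinct lines meet in one point or are parallel, and the lines fall into $q+1$ parallel classes, each consisting of $q$ lines that partition the plane.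

We want a digraph in which the set dominated by a vertex is a line, so that dominating sets are coverings by lines. The whole plane is covered by the $q$ lines of a parallel class, without any overlap. Such a covering has no spare line: once one of its lines loses a point, that point is uncovered. The picture changes if we remove the origin $O$ and forbid the lines through it. The $q-1$ remaining lines of a parallel class miss $q-1$ points, each of which needs a line of its own, and that line may be chosen freely among the $q$ allowed lines through the point. Proposition~\ref{prop:gamma} will show that these wasteful coverings by $2(q-1)$ lines are nevertheless optimal, and the free choices are what makes them hard to destroy.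

Let $V=\mathbb{F}_q^2\setminus\{O\}$ and let $\mathcal{L}$ be the set of lines not through $O$. Then $|V|=q^2-1$ and $|\mathcal{L}|=q^2+q-(q+1)=q^2-1$. Every point of $V$ lies on $q$ lines of $\mathcal{L}$, and every line of $\mathcal{L}$ has $q$ points, all in $V$. So the incidence graph between $V$ and $\mathcal{L}$ is a $q$-regular bipartite graph. By K\"onig's theorem, a regular bipartite graph of positive degree has a perfect matching. Hence there is a bijection
\[
V\to\mathcal{L},\quad p\mapsto L_p,\qquad\text{with } p\in L_p \text{ for all } p .
\]
Fix any such bijection and call $L_p$ the \emph{own line} of $p$. Let $G_q$ be the digraph on $V$ with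
\[
p\to p'\iff p'\in L_p\ \text{ and }\ p'\ne p .
\]

The out-neighbors of $p$ are the $q-1$ other points of $L_p$. The in-neighbors of $p'$ are the owners of the $q-1$ lines of $\mathcal{L}$ through $p'$ other than $L_{p'}$. So all in-degrees and out-degrees equal $q-1$. If $p\to p'$ and $p'\to p$, then $L_p$ and $L_{p'}$ both contain the two points $p,p'$, so $L_p=L_{p'}$, contrary to injectivity; thus there are no opposite arcs. Lemma~\ref{lem:upper} gives
\begin{equation}\label{eq:upperq}
b(G_q)\le 2(q-1)+(q-1)=3(q-1).
\end{equation}
For $q=2$ the digraph has three vertices, all in-degrees and out-degrees $1$, and no opposite arcs: it is the directed triangle of the introduction.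

\subsection{Flags}

A vertex $p$ dominates exactly the points of $L_p$. We identify a set $D$ of vertices with the set of lines $\{L_p:p\in D\}$, and the arc $p\to p'$ with the pair $(L_p,p')$. The arcs then correspond to the \emph{flags}, the pairs $(K,y)$ with $y\in K\in\mathcal{L}$ and $K\ne L_y$. Let $F$ be a set of flags, to be deleted. A line $K\in\mathcal{L}$ \emph{covers} a point $y$ if $y\in K$ and $(K,y)\notin F$. A set $\mathcal{D}\subseteq\mathcal{L}$ is dominating in $G_q-F$ if and only if every point of $V$ is covered by a line of $\mathcal{D}$. The pair $(L_y,y)$ is not a flag, so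
\begin{equation}\label{eq:own}
L_y \text{ covers } y,\quad\text{for every } y\in V \text{ and every } F .
\end{equation}
This fact and the injectivity of $y\mapsto L_y$ are all that the proof uses about the bijection.

\subsection{A lower bound for the domination number}

Counting points gives only $\gamma(G_q)\ge(q^2-1)/q$, about half of what we need. The sharp bound comes from the polynomial argument of Jamison and Brouwer--Schrijver.

\begin{proposition}\label{prop:gamma}
If $n$ lines of $\mathcal{L}$ contain all points of $V$, then $n\ge2(q-1)$. Hence $\gamma(G_q)\ge2q-2$.
\end{proposition}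

\begin{proof}
A line not through $O$ has an equation $\alpha s+\beta t=1$ in the coordinates $(s,t)$. Let $\alpha_ks+\beta_kt=1$ $(1\le k\le n)$ be the given lines and put $f(s,t)=\prod_{k=1}^n(1-\alpha_ks-\beta_kt)$. Then $f$ vanishes on $V$ and $f(O)=1$, so $\sum_{s,t\in\mathbb{F}_q}f(s,t)=1$.

For $0\le i\le q-2$ we have $\sigma_i:=\sum_{s\in\mathbb{F}_q}s^i=0$, with the convention $0^0=1$. For $i=0$ the sum is $q\cdot1=0$. For $1\le i\le q-2$, a generator $g$ of the cyclic group $\mathbb{F}_q^\times$ has $g^i\ne1$, and the substitution $s\mapsto gs$ gives $\sigma_i=g^i\sigma_i$.

If $n<2(q-1)$, every monomial $s^it^j$ of $f$ has $i+j<2(q-1)$, so $i\le q-2$ or $j\le q-2$, and its sum over the plane is $\sigma_i\sigma_j=0$. Then $\sum f=0$, a contradiction.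
\end{proof}

\section{Coverings built from a pencil}\label{sec:pencil}

An \emph{axis} is one of the $q+1$ lines through $O$. Each point $y\in V$ lies on exactly one axis $Oy$, and each line of $\mathcal{L}$ is parallel to exactly one axis. For an axis $\ell$ let $\ell^*=\ell\setminus\{O\}$, a set of $q-1$ points, and let $C(\ell)=\ell^*\cup\{\infty_\ell\}$, where $\infty_\ell$ is a symbol for the direction of $\ell$. The $q$ elements of $C(\ell)$ are the \emph{centers} on $\ell$; a center determines its axis. Each $K\in\mathcal{L}$ has exactly one center $c_\ell(K)\in C(\ell)$, namely the point $K\cap\ell$, or $\infty_\ell$ if $K$ is parallel to $\ell$. The \emph{pencil} of a center $P$ is the set of lines of $\mathcal{L}$ with center $P$. It has $q$ lines if $P\in\ell^*$ and $q-1$ lines if $P=\infty_\ell$. If $y\in V\setminus\ell$, the $q$ lines of $\mathcal{L}$ through $y$ have distinct centers, so for each $P\in C(\ell)$ there is exactly one line of $\mathcal{L}$ through $y$ with center $P$; we denote it by $yP$.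

When nothing is deleted, the pencil of $P$ covers all points off $\ell$, and one further line through each point of $\ell^*\setminus\{P\}$ completes a covering. After $F$ is deleted, the pencil misses the points of
\[
Y_P=\{y\in V\setminus\ell:\ yP\text{ does not cover }y\}.
\]
A missed point $y$ can be picked up by the further line through $p\in\ell^*$, provided that we choose this line to be $yp$ and it still does its first job of covering $p$. So for $y\in V\setminus\ell$ and $S\subseteq V\setminus\ell$ we define
\[
N_\ell(y)=\{p\in\ell^*:\ yp\text{ covers both }y\text{ and }p\},\qquad N_\ell(S)=\bigcup_{y\in S}N_\ell(y).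
\]

\begin{example}\label{ex:three}
Let $q=3$, with own lines
\[
\begin{array}{c|cccccccc}
p&(1,0)&(2,0)&(0,1)&(0,2)&(1,1)&(2,2)&(1,2)&(2,1)\\ \hline
L_p&s=1&s=2&t=1&t=2&s+t=2&s+t=1&2s+t=1&s+2t=1
\end{array}
\]
and let $\ell$ be the axis $t=0$, so $\ell^*=\{(1,0),(2,0)\}$. The pencil of $\infty_\ell$ is $\{t=1,\ t=2\}$, and with $s=1$ and $s=2$ it forms a covering by four lines.

Let $y=(1,1)$ and delete the flags $(t=1,y)$ and $(s=1,y)$. Now $y$ is uncovered: $Y_{\infty_\ell}=\{y\}$. The lines from $y$ to $(1,0)$ and $(2,0)$ are $s=1$ and $s+t=2$, so $N_\ell(y)=\{(2,0)\}$. Replacing $s=2$ by $s+t=2$ repairs the covering.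

Let $y'=(1,2)$ and delete also $(t=2,y')$ and $(s=1,y')$. The line from $y'$ to $(2,0)$ is $2s+t=1$, so $N_\ell(y')=\{(2,0)\}$ as well. Now $Y_{\infty_\ell}=\{y,y'\}$, both points need the further line through $(2,0)$, and they need different lines, so this repair fails. But the pencil of $P=(2,0)$, which consists of $s=2$, $s+t=2$ and $2s+t=1$, has $Y_P=\emptyset$, and together with $s=1$ it is a covering by four lines.
\end{example}

The example shows that the repair is a matching problem. Hall's theorem states that for finite sets $N(y)$ indexed by a finite set $Y$ there is an injection $\mu$ on $Y$ with $\mu(y)\in N(y)$ for all $y$ if and only if $|\bigcup_{y\in S}N(y)|\ge|S|$ for every $S\subseteq Y$. Accordingly, a \emph{violator} for a center $P\in C(\ell)$ is a set $S\subseteq Y_P$ with $|N_\ell(S)|<|S|$; it is necessarily nonempty. The center $P$ is \emph{blocked} if it has a violator.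

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (-0.6,0)--(7.4,0) node[right]{$\ell$};
\draw (2.3,-0.6)--(0.7,2.6);
\draw (2,-0.6)--(2,2.6);
\draw[dashed] (1.7,-0.6)--(3.3,2.6) node[right]{$yP$};
\draw[very thick] (5.5,-0.5)--(2.5,2.5);
\draw (6.0,-0.5)--(7.0,2.0) node[right]{$L_{p'}$};
\draw[fill=white] (0,0) circle (2.2pt) node[below=2pt]{$O$};
\fill (2,0) circle (2pt) node[above left=1pt and 5pt]{$P$};
\fill (5,0) circle (2pt) node[below left]{$p=\mu(y)$};
\fill (6.2,0) circle (2pt) node[below right]{$p'$};
\fill (3,2) circle (2pt) node[right=3pt]{$y$};
\end{tikzpicture}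
\caption{A covering built on an axis $\ell$ through the removed origin $O$: all allowed lines through a point $P$ of $\ell$, and one further line through each other point of $\ell\setminus\{O\}$. The line $yP$ (dashed) no longer covers $y$, so the further line through $p$ (bold) is chosen to pass through $y$. A point $p'$ that is not needed for such a repair is covered by its own line $L_{p'}$.}
\label{fig:pencil}
\end{figure}

\begin{lemma}\label{lem:hall}
If some center is not blocked, then $\gamma(G_q-F)\le2q-2$.
\end{lemma}

\begin{proof}
Let $P\in C(\ell)$ be a center that is not blocked. By Hall's theorem there is an injection $\mu:Y_P\to\ell^*$ with $\mu(y)\in N_\ell(y)$. Its image avoids $P$, because for $y\in Y_P$ the line $yP$ does not cover $y$. For $p\in\ell^*\setminus\{P\}$ let $M_p=yp$ if $p=\mu(y)$, and $M_p=L_p$ if $p$ is not in the image of $\mu$ (Figure~\ref{fig:pencil}). Let $\mathcal{D}$ consist of the pencil of $P$ and the lines $M_p$. Its size is at most $q+(q-2)$ if $P\in\ell^*$ and at most $(q-1)+(q-1)$ if $P=\infty_\ell$, so $|\mathcal{D}|\le2q-2$ in both cases.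

A point $y\notin\ell$ outside $Y_P$ is covered by $yP$. A point $y\in Y_P$ is covered by $M_{\mu(y)}=y\mu(y)$, since $\mu(y)\in N_\ell(y)$. A point $p\in\ell^*\setminus\{P\}$ is covered by $M_p$, by the definition of $N_\ell$ or by \eqref{eq:own}. If $P\in\ell^*$, then $P$ is covered by $L_P$, which belongs to the pencil of $P$.
\end{proof}

For $F=\emptyset$ every $Y_P$ is empty and no center is blocked. With Proposition~\ref{prop:gamma} this gives $\gamma(G_q)=2q-2$.

\section{Fewer than $3(q-1)$ flags cannot block every center}\label{sec:lower}

In view of \eqref{eq:upperq} it remains to prove $b(G_q)\ge3q-3$. Suppose that $q\ge64$, $|F|\le3q-4$ and $\gamma(G_q-F)>2q-2$. Adding flags to $F$ keeps the last inequality, so we may assume $|F|=3q-4$. By Lemma~\ref{lem:hall} we are in the following situation, which we assume throughout this section and lead to a contradiction: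
\begin{equation}\label{eq:standing}
q\ge64,\qquad |F|=3q-4,\qquad\text{every center is blocked; in particular every } Y_P\ne\emptyset .
\end{equation}

\subsection{Notation and plan}

A flag $(K,y)$ is said to be \emph{at} the point $y$, \emph{along} the line $K$, and \emph{on} the axis $Oy$. From now on ``flag'' means a flag of $F$. For an axis $\ell$ and a point $y$ let
\begin{itemize}
\item $\tau_\ell$ be the number of flags on $\ell$;
\item $a_y$ be the number of flags at $y$ (deleted arcs into $y$);
\item $o_y$ be the number of flags along $L_y$ (deleted arcs out of $y$);
\item $\Lambda_y$ be the set of lines of $\mathcal{L}$ that cover $y$.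
\end{itemize}
Then $a_y,o_y\le q-1$, $|\Lambda_y|=q-a_y$, and $L_y\in\Lambda_y$. No flag is both at $y$ and along $L_y$. Each flag is on exactly one axis, and a flag $(K,y)$ with $y\notin\ell$ is of the form $(yP,y)$ for exactly one center on $\ell$, namely $P=c_\ell(K)$. Hence
\begin{equation}\label{eq:budget}
\sum_{\ell}\tau_\ell=3q-4,\qquad\sum_{P\in C(\ell)}|Y_P|=3q-4-\tau_\ell\quad\text{for each axis }\ell .
\end{equation}

The guide is the set of $3q-3$ flags from Lemma~\ref{lem:upper}, which we call the \emph{model}: for an arc $u\to v$, all $q-1$ flags at $v$, all $q-1$ flags along $L_v$, and all $q-1$ flags at $u$. In the model, two axes carry at least $2(q-1)$ flags, and every other axis carries at most one flag, which is along $L_v$. We show that $F$ shares these features, then recover $v$ and $u$, and finally use the fact that $F$ is one flag short of the model to find a center that is not blocked.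

\subsection{Two axes carry most of the flags}

Violators may be large and hard to analyze, but on average the sets $Y_P$ have fewer than three points, so each axis has a violator of size one or two.

\begin{lemma}\label{lem:weak}
For each axis $\ell$ one of the following holds.
\begin{enumerate}
\item[(i)] Some $y\in V\setminus\ell$ has $N_\ell(y)=\emptyset$.
\item[(ii)] There are points $y\ne y'$ in $V\setminus\ell$ and $p\in\ell^*$ with $N_\ell(y)=N_\ell(y')=\{p\}$.
\end{enumerate}
In both cases there is $y\in V\setminus\ell$ such that, for at least $q-2$ points $p'\in\ell^*$, one of $(yp',y)$ and $(yp',p')$ is a flag.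
\end{lemma}

\begin{proof}
By \eqref{eq:budget} the $q$ numbers $|Y_P|$, $P\in C(\ell)$, have sum less than $3q$, so some $|Y_P|\le2$. Let $S\subseteq Y_P$ be a violator. If $S=\{y\}$, then $N_\ell(y)=\emptyset$. If $S=\{y,y'\}$, then $|N_\ell(y)\cup N_\ell(y')|\le1$, so one of the two sets is empty or both equal the same $\{p\}$. In every case $|N_\ell(y)|\le1$ for some $y$, and each of the at least $q-2$ points $p'\in\ell^*\setminus N_\ell(y)$ has the stated property.
\end{proof}

\begin{lemma}\label{lem:twoaxes}
There are two axes such that the other $q-1$ axes carry at most $q+3$ flags in total.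
\end{lemma}

\begin{proof}
Since $3q-4<3(q+1)$, some axis $\ell$ has $\tau_\ell\le2$. Lemma~\ref{lem:weak} gives a point $y_1\notin\ell$ and at least $q-2$ flags of the form $(y_1p',y_1)$ or $(y_1p',p')$ with $p'\in\ell^*$, along distinct lines. Those of the second form are on $\ell$, so there are at most two of them, and $a_{y_1}\ge q-4$.

Now apply Lemma~\ref{lem:weak} to $\ell_1=Oy_1$. It gives $y_2\notin\ell_1$ such that for at least $q-3$ points $p'\in\ell_1^*\setminus\{y_1\}$ one of $(y_2p',y_2)$ and $(y_2p',p')$ is a flag. These flags are along distinct lines, none of them is at $y_1$, and each is on $\ell_1$ or on $\ell_2=Oy_2\ne\ell_1$. So $\tau_{\ell_1}+\tau_{\ell_2}\ge(q-4)+(q-3)=2q-7$, and the other axes carry at most $3q-4-(2q-7)=q+3$ flags.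
\end{proof}

Fix two such axes and call the other $q-1$ axes \emph{generic}. A generic axis carries about one flag on average, so we must understand axes with $\tau_\ell\le1$.

\subsection{Axes with at most one flag}

If $\tau_\ell\le1$, the flags that Lemma~\ref{lem:weak} provides are nearly all at $y$. Call a point $y$ \emph{heavy} if $a_y\ge q-3$, that is, if $|\Lambda_y|\le3$, and let $W$ be the set of heavy points. Since $4(q-3)>3q-4$ for $q>8$, we have $|W|\le3$.

A heavy point can satisfy (i) or (ii) without any flag on $\ell$, by an accident of position: a line that covers it may be parallel to $\ell$, or the own lines of two heavy points may meet on $\ell$, as those of $y$ and $y'$ do in Example~\ref{ex:three}. We set these accidents aside. An axis is \emph{exceptional} if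
\begin{enumerate}
\item[(e1)] it is parallel to a line of $\Lambda_y$ for some $y\in W$, or
\item[(e2)] it contains the common point of $L_y$ and $L_{y'}$ for some $y\ne y'$ in $W$.
\end{enumerate}
At most $3\cdot3=9$ axes are of type (e1), and at most $\binom32=3$ are of type (e2), since two distinct lines of $\mathcal{L}$ share at most one point and it lies on one axis. So at most $12$ axes are exceptional.

\begin{lemma}\label{lem:oneflag}
A non-exceptional axis $\ell$ has $\tau_\ell\ge1$. If $\tau_\ell=1$, its flag is along $L_w$ for some $w\in W$.
\end{lemma}

\begin{proof}
Let $\ell$ be non-exceptional with $\tau_\ell\le1$, and let $\mathcal{K}$ be the set of lines of the flags on $\ell$, so $|\mathcal{K}|=\tau_\ell\le1$. We show that $L_w\in\mathcal{K}$ for some $w\in W$; this gives both statements.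

Let $y\notin\ell$ with $|N_\ell(y)|\le1$, and let $K\in\Lambda_y$. Either $K=y\infty_\ell$, or $K=yp$ with $p\in\ell^*$. In the second case $K$ covers $y$, so either $p\in N_\ell(y)$, or $(K,p)$ is a flag on $\ell$ and $K\in\mathcal{K}$. Thus
\[
\Lambda_y\subseteq\{y\infty_\ell\}\cup\mathcal{K}\cup\{yp:p\in N_\ell(y)\},
\]
so $|\Lambda_y|\le3$ and $y\in W$. As $\ell$ is not of type (e1), $y\infty_\ell\notin\Lambda_y$. Since $L_y\in\Lambda_y$, either $L_y\in\mathcal{K}$ or $L_y=yp$ with $p\in N_\ell(y)$.

In case (i) of Lemma~\ref{lem:weak} this gives $L_y\in\mathcal{K}$. In case (ii) it applies to both $y$ and $y'$. If neither $L_y$ nor $L_{y'}$ were in $\mathcal{K}$, then $L_y=yp$ and $L_{y'}=y'p$ would meet in $p\in\ell$, and $\ell$ would be of type (e2).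
\end{proof}

Let $\mathcal{T}$ be the set of generic non-exceptional axes with $\tau_\ell=1$. There are $m\ge(q-1)-12=q-13$ generic non-exceptional axes; those outside $\mathcal{T}$ carry at least two flags each, by Lemma~\ref{lem:oneflag}. So $|\mathcal{T}|+2(m-|\mathcal{T}|)\le q+3$ by Lemma~\ref{lem:twoaxes}, and
\begin{equation}\label{eq:T}
|\mathcal{T}|\ge2m-(q+3)\ge q-29 .
\end{equation}
For $\ell\in\mathcal{T}$ write its flag as $(L_{w(\ell)},p_\ell)$ with $w(\ell)\in W$ and $p_\ell\in\ell^*$. The points $p_\ell$ lie on distinct axes, so they are distinct. All flags at $p_\ell$ are on $\ell$, so $a_{p_\ell}=1$ and $p_\ell\notin W$. Also $w(\ell)\notin\ell$, since otherwise $\tau_\ell\ge a_{w(\ell)}\ge q-3$.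

\subsection{The centers $p_\ell$ are expensive to block}

The point $p_\ell$ is itself a center on $\ell$, and its pencil reaches the heavy point $w(\ell)$ by the own line of $w(\ell)$. So the many flags at $w(\ell)$ do not help to block $p_\ell$, and other flags must do it. In the model, a point $p\ne v$ of $L_v$ off the axis $Ou$ has $Y_p=(L_v\setminus\{v,p\})\cup\{u\}$, a set of $q-1$ points. The next lemma says that $F$ cannot do with fewer.

\begin{lemma}\label{lem:expensive}
Let $\ell\in\mathcal{T}$, $p=p_\ell$ and $w=w(\ell)$. Then $w\notin Y_p$ and $|Y_p|\ge q-1$.
\end{lemma}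

\begin{proof}
We have $w\notin\ell$ and $p\in L_w$, so $wp=L_w$, which covers $w$. Hence $w\notin Y_p$.

Let $S\subseteq Y_p$ be a violator, $s=|S|\ge1$, and suppose $s\le q-2$. Of the $q-2$ points of $\ell^*\setminus\{p\}$, at least $(q-2)-(s-1)=q-1-s$ are outside $N_\ell(S)$. Let $p'$ be one of them and $y\in S$. The only flag on $\ell$ is at $p$, so $yp'$ covers $p'$; hence it does not cover $y$, and $(yp',y)$ is a flag. Also $(yp,y)$ is a flag, as $y\in Y_p$. Therefore $a_y\ge q-s\ge2$ for all $y\in S$.

If $s=1$ and $S=\{y\}$, this shows that none of the $q-1$ lines $yp'$ with $p'\in\ell^*$ covers $y$. Then $a_y=q-1$, so $y\in W$, and $L_y=y\infty_\ell$ is parallel to $\ell$. So $\ell$ is of type (e1), a contradiction.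

Let $2\le s\le q-2$. The points $p_{\ell'}$ with $\ell'\in\mathcal{T}$ have $a_{p_{\ell'}}=1$, so they lie outside $S\cup\{w\}$, and $w\notin S$. Counting the flags at $w$, at the points of $S$, and at the points $p_{\ell'}$, and using \eqref{eq:T}, we get
\[
3q-4\ \ge\ (q-3)+s(q-s)+(q-29),
\]
that is, $s(q-s)\le q+28$. But $s(q-s)\ge2(q-2)$ in this range, which forces $q\le32$, a contradiction.

So $|Y_p|\ge s\ge q-1$.
\end{proof}

Each of the roughly $q$ centers $p_\ell$ needs $q-1$ flags along lines through it, and only about $2q$ flags are not at a given heavy point. The centers must therefore share their flags, and two of them can share only flags along the line that joins them. This forces the centers onto one line and fills that line with flags.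

\begin{lemma}\label{lem:samew}
There is $v\in W$ with $w(\ell)=v$ for all $\ell\in\mathcal{T}$.
\end{lemma}

\begin{proof}
The flags at points of $W$ are distinct from the flags at the points $p_\ell$, so $|W|(q-3)+(q-29)\le3q-4$. For $|W|=3$ this forces $q\le34$, so $|W|\le2$. Suppose the lemma fails. Then $W=\{w,w'\}$, and both sets $\mathcal{T}_w=\{\ell\in\mathcal{T}:w(\ell)=w\}$ and $\mathcal{T}_{w'}=\mathcal{T}\setminus\mathcal{T}_w$ are nonempty. Since $|\mathcal{T}|\ge3$, we may choose the names so that $|\mathcal{T}_w|\ge2$. Let $Z$ be the set of flags at neither $w$ nor $w'$; then $|Z|\le3q-4-2(q-3)=q+2$.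

Fix $\ell'\in\mathcal{T}_{w'}$ and $p'=p_{\ell'}$, and let $p=p_\ell$ with $\ell\in\mathcal{T}_w$. By Lemma~\ref{lem:expensive}, the flags $(yp,y)$ with $y\in Y_p$ number at least $q-1$, none is at $w$, and at most one is at $w'$. So at least $q-2$ flags of $Z$ are along lines through $p$. With $w$ and $w'$ interchanged, the same argument gives at least $q-2$ flags of $Z$ along lines through $p'$. These two subsets of $Z$ have at least $2(q-2)-(q+2)=q-6$ flags in common, and a common flag is along the line through $p$ and $p'$.

Apply this to the points $p_1\ne p_2$ of two axes of $\mathcal{T}_w$. If the line through $p_1,p'$ and the line through $p_2,p'$ were distinct, $Z$ would contain at least $2(q-6)$ flags, which forces $q\le14$. So $p'$ lies on the line through $p_1$ and $p_2$, which is $L_w$. Since also $p'\in L_{w'}$, the axis $\ell'$ contains the common point of $L_w$ and $L_{w'}$ and is of type (e2), contrary to $\ell'\in\mathcal{T}$.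
\end{proof}

\begin{lemma}\label{lem:out}
The point $v$ of Lemma~\ref{lem:samew} has $o_v=q-1$.
\end{lemma}

\begin{proof}
Let $k=|\mathcal{T}|\ge q-29$. Fix $\ell\in\mathcal{T}$ and consider the at least $q-1$ flags $(yp_\ell,y)$ with $y\in Y_{p_\ell}$. The flag $(L_v,p_\ell)$ is along $L_v$ but is not among them, because $p_\ell\in\ell$. So at most $o_v-1$ of them are along $L_v$, and at least $q-o_v$ are along other lines through $p_\ell$. None is at $v$, since $v\notin Y_{p_\ell}$. All points $p_\ell$ lie on $L_v$, and a line other than $L_v$ contains at most one of them, so these sets of $q-o_v$ flags are disjoint for different $\ell$. Adding the flags at $v$ and those along $L_v$, we obtain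
\[
3q-4\ \ge\ a_v+o_v+k(q-o_v)\ =\ a_v+q+(k-1)(q-o_v).
\]
If $o_v\le q-2$, the right side is at least $(q-3)+q+2(q-30)=4q-63$, which forces $q\le59$, a contradiction.
\end{proof}

\subsection{The second point}

Two of the three parts of the model are now visible: $o_v=q-1$ and $a_v=q-1-\delta$ with $0\le\delta\le2$. To find the third part we look at the axis $Ov$, because on this axis the flags at $v$ and along $L_v$ contribute to no set $Y_P$ except $Y_v$.

\begin{lemma}\label{lem:second}
We have $\delta\ge1$, and there is a point $u\notin Ov$ with $N_{Ov}(u)=\emptyset$ such that all but at most two flags are at $v$, along $L_v$, or at $u$.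
\end{lemma}

\begin{proof}
Let $\ell_0=Ov$, let $Q$ be the set of flags that are neither at $v$ nor along $L_v$, and let $h$ be the number of flags of $Q$ on $\ell_0$. Then
\[
|Q|=3q-4-(q-1)-(q-1-\delta)=q-2+\delta\le q .
\]
Let $C'=C(\ell_0)\setminus\{v\}$, a set of $q-1$ centers. For $P\in C'$ and $y\in Y_P$, the flag $(yP,y)$ is not on $\ell_0$, hence not at $v$, and it is not along $L_v$, because $c_{\ell_0}(L_v)=v\ne P$. So it belongs to $Q$. These flags are distinct and each $Y_P$ is nonempty, so
\begin{equation}\label{eq:squeeze}
q-1\ \le\ \sum_{P\in C'}|Y_P|\ \le\ q-2+\delta-h\ \le\ q .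
\end{equation}
Hence $\delta\ge1$, $h\le\delta-1\le1$, and at least $q-2$ centers $P\in C'$ have $|Y_P|=1$.

Let $P\in C'$ with $Y_P=\{y\}$. The violator for $P$ is $\{y\}$, so $N_{\ell_0}(y)=\emptyset$. For each of the $q-2$ points $p'\in\ell_0^*\setminus\{v\}$, either $y\in Y_{p'}$ or $(yp',p')$ is a flag. A flag of the second kind is on $\ell_0$, is not at $v$, and is along a line with center $p'\ne v$, so it is one of the $h\le1$ flags of $Q$ on $\ell_0$. Thus $y\in Y_{p'}$ for at least $q-3$ centers $p'\in C'$. Two distinct points $y$ of this kind would give $\sum_{P\in C'}|Y_P|\ge2(q-3)>q$, contrary to \eqref{eq:squeeze}. So all the one-point sets $Y_P$ with $P\in C'$ equal the same $\{u\}$. Then $u\notin\ell_0$, $N_{\ell_0}(u)=\emptyset$, and $Q$ contains at least $q-2$ flags $(uP,u)$ at $u$. At most $q-(q-2)=2$ flags of $Q$ remain.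
\end{proof}

\subsection{A center that is not blocked}

Let $R$ be the set of the at most two flags that are not at $v$, not along $L_v$ and not at $u$. In the model, the only line covering $v$ is $L_v$, and it is useless for repairs because it covers no other point. Here $\delta\ge1$ provides a second line: $|\Lambda_v|=q-a_v=1+\delta\ge2$, so there is $M\in\Lambda_v$ with $M\ne L_v$. Moreover $M\ne L_u$. Indeed, if $L_u$ covered $v$, then $L_u=uv$ would cover both $u$ and $v\in(Ov)^*$, so $v\in N_{Ov}(u)$, contrary to Lemma~\ref{lem:second}. We use $M$ to pick up $v$ and $L_u$ to pick up $u$.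

Choose an axis $\ell$ that differs from $Ou$ and $Ov$, contains the point of no flag of $R$, is parallel to neither $M$ nor $L_u$, and does not contain the common point of $M$ and $L_u$, if there is one. These conditions exclude at most $2+2+2+1=7$ of the $q+1$ axes. A flag on $\ell$ is not at $u$, not at $v$ and not in $R$, so every flag on $\ell$ is along $L_v$.

Choose a center $P\in C(\ell)$ different from $c_\ell(L_v)$ and from the centers of the lines of the flags in $R$; this excludes at most $3$ of the $q$ centers. For $y\in Y_P$ the flag $(yP,y)$ is along a line with center $P$, so it is not along $L_v$ and not in $R$. Hence $Y_P\subseteq\{u,v\}$.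

Let $m$ and $n$ be the points in which $M$ and $L_u$ meet $\ell$; they lie in $\ell^*$, and $m\ne n$ by the choice of $\ell$. The line $vm=M$ covers $v$, and it covers $m$ because $M\ne L_v$; so $m\in N_\ell(v)$. The line $un=L_u$ covers $u$ by \eqref{eq:own}, and it covers $n$ because $u\ne v$ gives $L_u\ne L_v$; so $n\in N_\ell(u)$. Therefore $|N_\ell(S)|\ge|S|$ for every $S\subseteq\{u,v\}$, and $P$ is not blocked. This contradicts \eqref{eq:standing}.

Thus $b(G_q)\ge3q-3$. Together with \eqref{eq:upperq}, the value $\gamma(G_q)=2q-2$ from Section~\ref{sec:pencil}, and the degree properties from Section~\ref{sec:construction}, this proves Theorem~\ref{thm:plane}.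

\begin{remark}
The field structure is used for the existence of the plane and in Proposition~\ref{prop:gamma}; Sections~\ref{sec:pencil} and~\ref{sec:lower} use only incidences of points and lines. The hypothesis $q\ge64$ is used only to make the counting inequalities of Section~\ref{sec:lower} strict. The most demanding one is in Lemma~\ref{lem:out}, and its size comes from the loss of $29$ in \eqref{eq:T}, most of which is due to the $12$ exceptional axes, counted twice. We have not tried to lower the threshold.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The bondage numbers of extended de Bruijn and Kautz digraphs},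
\texttt{http://staff.ustc.edu.cn/\textasciitilde xujm/200615.pdf}.

\end{thebibliography}
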